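\title{Countable monotonically Lindel\"of spaces and the Open Coloring Axiom}

\begin{abstract}
A space is monotonically Lindel\"of if countable open refinements of its open covers can be chosen so that finer covers receive finer refinements. We show that it is consistent with ZFC that every countable monotonically Lindel\"of space is metrizable. The statement follows from $\mathrm{OCA}_{\aleph_1}$, the restriction of Todor\v{c}evi\'c's Open Coloring Axiom to sets of size at most $\aleph_1$, and we include a proof that this fragment is consistent relative to ZFC. The same axiom implies that monotonically Lindel\"of spaces with a countable network are second countable and that separable monotonically Lindel\"of spaces are first countable. In the other direction, $\mathfrak b=\omega_1$ yields a countable monotonically Lindel\"of space that is not metrizable, so the statement is independent of ZFC.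
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are Tychonoff. For countable spaces this is the same as regular and $T_1$. A countable space is metrizable if and only if it is second countable (by Urysohn's metrization theorem in one direction, and because separable metric spaces are second countable in the other), and it is second countable if and only if it is first countable, since the union of countable neighborhood bases at countably many points is a countable base.

For families of sets $\mathcal A$ and $\mathcal B$ we say that $\mathcal A$ \emph{refines} $\mathcal B$, and write $\mathcal A\prec\mathcal B$, if every member of $\mathcal A$ is a subset of some member of $\mathcal B$. It is not required that $\bigcup\mathcal A=\bigcup\mathcal B$.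

\begin{definition}
A space $X$ is \emph{monotonically Lindel\"of} (mL) if there is a function $r$, called an \emph{mL operator}, that assigns to every open cover $\mathcal U$ of $X$ a countable open cover $r(\mathcal U)$ of $X$ such that $r(\mathcal U)\prec\mathcal U$, and $r(\mathcal V)\prec r(\mathcal U)$ whenever $\mathcal V\prec\mathcal U$.
\end{definition}

Without the last condition this is the Lindel\"of property, which every countable space has. For countable spaces the whole content of the definition is therefore the monotonicity: the refinements must be chosen for all covers at once and compatibly. Two examples show how such a choice can be made.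

\begin{example}\label{ex:second}
Every second countable space is mL. Fix a countable base $\mathcal B$ and let $r(\mathcal U)$ be the set of all $B\in\mathcal B$ that are contained in a member of $\mathcal U$. This is a countable open cover that refines $\mathcal U$, and $\mathcal V\prec\mathcal U$ implies $r(\mathcal V)\subseteq r(\mathcal U)$.
\end{example}

\begin{example}\label{ex:L}
Let $L=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the tails $T_\alpha=\{\infty\}\cup[\alpha,\omega_1)$, $\alpha<\omega_1$, form a neighborhood base at $\infty$. This is a Hausdorff space with a base of clopen sets. It is not first countable at $\infty$: if $\beta>\alpha_i$ for all $i<\omega$, then $T_\beta$ contains no $T_{\alpha_i}$. It is mL. For an open cover $\mathcal U$ let $\alpha(\mathcal U)$ be the least $\alpha$ such that $T_\alpha$ lies in a member of $\mathcal U$, and put $r(\mathcal U)=\{T_{\alpha(\mathcal U)}\}\cup\{\{\xi\}:\xi<\alpha(\mathcal U)\}$. If $\mathcal V\prec\mathcal U$, then $\alpha(\mathcal U)\le\alpha(\mathcal V)$, so $T_{\alpha(\mathcal V)}\subseteq T_{\alpha(\mathcal U)}$; singletons refine every cover, so $r(\mathcal V)\prec r(\mathcal U)$.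
\end{example}

In Example~\ref{ex:L} the operator comes from a strictly decreasing neighborhood base of length $\omega_1$. A countable set has no strictly decreasing $\omega_1$-sequence of subsets, so one might guess that for countable spaces Example~\ref{ex:second} is the only source of mL operators, that is, that countable mL spaces are metrizable. It is known that some countable spaces are not mL, which fits the guess, but also that under the Continuum Hypothesis (CH) there are countable mL spaces that are not second countable. So the guess is not a theorem of ZFC, and the problem, posed in \cite{problem}, is the following.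

\begin{quote}
Is it consistent with ZFC that every countable mL space is metrizable?
\end{quote}

We show that it is, with no large cardinals needed. To state the results we need three notions.

A relation $G\subseteq 2^\omega\times2^\omega$ is an \emph{open graph on} a set $X\subseteq2^\omega$ if $G$ is open in $2^\omega\times 2^\omega$, symmetric, and $(x,x)\notin G$ for all $x\in X$. A set $Z\subseteq X$ is a \emph{clique} if $(x,y)\in G$ for all distinct $x,y\in Z$, and it is \emph{independent} if $(x,y)\notin G$ for all $x,y\in Z$. We use the following axiom.

\begin{quote}
$\mathrm{OCA}_{\aleph_1}$: if $X\subseteq2^\omega$, $|X|\le\aleph_1$, and $G$ is an open graph on $X$, then either $X$ contains an uncountable clique, or $X$ is a union of countably many independent sets.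
\end{quote}

The two alternatives exclude each other, because a clique meets an independent set in at most one point. The axiom is the restriction of Todor\v{c}evi\'c's Open Coloring Axiom OCA \cite{Tod} to sets of size at most $\aleph_1$; in particular it follows from OCA and from the Proper Forcing Axiom.

A \emph{network} for a space $X$ is a family $\mathcal N$ of subsets of $X$, not necessarily open, such that whenever $U$ is open and $x\in U$ there is $N\in\mathcal N$ with $x\in N\subseteq U$. The singletons form a countable network for every countable space.

For $f,g\in\omega^\omega$ we write $f\le g$ if $f(n)\le g(n)$ for all $n$, and $f\le^*g$, $f<^*g$, $f=^*g$ if the corresponding relation holds for all but finitely many $n$. A family $\mathcal F\subseteq\omega^\omega$ is \emph{unbounded} if no $g$ satisfies $f\le^*g$ for all $f\in\mathcal F$, and $\mathfrak b$ is the least size of an unbounded family. One has $\omega_1\le\mathfrak b\le2^\omega$, so CH implies $\mathfrak b=\omega_1$.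

\begin{theorem}\label{thm:A}
Assume $\mathrm{OCA}_{\aleph_1}$.
\begin{itemize}
\item[(a)] Every countable mL space is metrizable.
\item[(b)] A space with a countable network is mL if and only if it is second countable.
\item[(c)] Every separable mL space is first countable.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:B}
$\mathrm{OCA}_{\aleph_1}$ is consistent relative to ZFC. Hence so is the statement ``every countable mL space is metrizable''.
\end{theorem}

\begin{theorem}\label{thm:C}
If $\mathfrak b=\omega_1$, then there is a countable mL space that is not metrizable.
\end{theorem}

Together these give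
\[
\begin{aligned}
\mathrm{OCA}_{\aleph_1}\ &\Longrightarrow\ \text{every mL space with a countable network is second countable}\\
&\Longrightarrow\ \text{every countable mL space is metrizable}\ \Longrightarrow\ \mathfrak b>\omega_1 .
\end{aligned}
\]
The first statement is consistent relative to ZFC and the last one fails under CH, so the statement ``every countable mL space is metrizable'' is independent of ZFC.

The proof of Theorem~\ref{thm:A} compares two facts about the neighborhoods of a point. An mL operator attaches to each neighborhood $U$ a smaller neighborhood $q$ so that, among uncountably many pairs $(U,q)$, some $q$ lies inside another $U$. The failure of first countability gives $\omega_1$ pairs in which no earlier $q$ lies inside a later $U$. Both facts are proved in Section~\ref{sec:cores}. They do not contradict each other until the second one is made symmetric, and this is what $\mathrm{OCA}_{\aleph_1}$ does (Section~\ref{sec:sym}). Section~\ref{sec:A} completes the proof of Theorem~\ref{thm:A}. Section~\ref{sec:C} proves Theorem~\ref{thm:C} and shows that the symmetrization fails when $\mathfrak b=\omega_1$. Section~\ref{sec:B} proves Theorem~\ref{thm:B} by Todor\v{c}evi\'c's method; it is the only section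 that uses forcing, and it is independent of the others.

\section{What an mL operator gives near a closed set}\label{sec:cores}

An mL operator acts on covers of the whole space, while first countability concerns one point. To localize, we cover the space by neighborhoods of a closed set $F$ together with the open set $X\setminus F$. A member of the refinement that meets $F$ cannot lie in $X\setminus F$, so it lies in one of the neighborhoods. For parts (a) and (c) of Theorem~\ref{thm:A} the set $F$ is a single point, which is closed because $X$ is $T_1$.

\begin{definition}
Let $r$ be an mL operator on $X$, let $F\subseteq X$ be closed, and let $U\supseteq F$ be open. A \emph{core of $U$ along $F$} is an open set $q$ that meets $F$ and is contained in a member of $r(\{U,X\setminus F\})$.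
\end{definition}

Every $x\in F$ lies in a core of $U$ along $F$, namely in a member $t$ of the cover $r(\{U,X\setminus F\})$, and every open neighborhood of $x$ contained in $t$ is again a core.

\begin{lemma}\label{lem:select}
Let $r$ be an mL operator on $X$ and let $F\subseteq X$ be closed.
\begin{itemize}
\item[(i)] If $q$ is a core of $U$ along $F$, then $q\subseteq U$.
\item[(ii)] If $I$ is uncountable and $q_\alpha$ is a core of $U_\alpha$ along $F$ for each $\alpha\in I$, then there are distinct $\alpha,\beta\in I$ with $q_\alpha\subseteq U_\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $q\subseteq t\in r(\{U,X\setminus F\})$. The set $t$ is contained in $U$ or in $X\setminus F$, and it meets $F$, so $t\subseteq U$.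

(ii) The family $\mathcal U=\{U_\alpha:\alpha\in I\}\cup\{X\setminus F\}$ is an open cover of $X$. For each $\alpha\in I$ we have $\{U_\alpha,X\setminus F\}\prec\mathcal U$, so monotonicity gives $r(\{U_\alpha,X\setminus F\})\prec r(\mathcal U)$, and hence $q_\alpha\subseteq s_\alpha$ for some $s_\alpha\in r(\mathcal U)$. Since $r(\mathcal U)$ is countable and $I$ is not, there are distinct $\alpha,\alpha'\in I$ with $s_\alpha=s_{\alpha'}$; call this set $s$. It meets $F$ and lies in a member of $\mathcal U$, so $s\subseteq U_\beta$ for some $\beta\in I$. Both $q_\alpha$ and $q_{\alpha'}$ lie in $U_\beta$, and one of $\alpha,\alpha'$ differs from $\beta$.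
\end{proof}

This lemma is the only place in the proof of Theorem~\ref{thm:A} where the properties of $r$ are used. To show that a space is not mL we must produce, whatever the cores are, an uncountable family that is \emph{free}, meaning that $q_\alpha\not\subseteq U_\beta$ for all distinct $\alpha,\beta$. The next example does this in a case where no axiom is needed. It uses the \emph{$\Delta$-system lemma}: if $K_\alpha$ $(\alpha<\omega_1)$ are finite sets, then there are an uncountable $J\subseteq\omega_1$ and a set $R$, the \emph{root}, with $K_\alpha\cap K_\beta=R$ for all distinct $\alpha,\beta\in J$.

\begin{example}\label{ex:cube}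
No countable dense subspace $D$ of the product $2^{\omega_1}$ is mL. (Such $D$ exist: fix distinct $z_\alpha\in2^\omega$ for $\alpha<\omega_1$ and take all points $\alpha\mapsto h(z_\alpha\restriction n)$ with $n<\omega$ and $h\colon2^n\to2$. Finitely many $z_\alpha$ are separated at some level $n$, so this countable set is dense.) Suppose that $r$ is an mL operator on $D$. Fix $x\in D$, let $U_\alpha=\{y\in D:y(\alpha)=x(\alpha)\}$, and let $q_\alpha$ be a core of $U_\alpha$ along $\{x\}$. Since $q_\alpha$ is an open neighborhood of $x$, there is a finite set $K_\alpha\subseteq\omega_1$ with $\alpha\in K_\alpha$ such that $q_\alpha$ contains every $y\in D$ that agrees with $x$ on $K_\alpha$. If $\beta\notin K_\alpha$, then by density some $y\in D$ agrees with $x$ on $K_\alpha$ and differs from $x$ at $\beta$, so $q_\alpha\not\subseteq U_\beta$. Take $J$ and $R$ from the $\Delta$-system lemma and let $I=J\setminus R$. For distinct $\alpha,\beta\in I$ we have $\beta\in K_\beta\setminus R$, so $\beta\notin K_\alpha$, so $q_\alpha\not\subseteq U_\beta$. This contradicts Lemma~\ref{lem:select}(ii).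
\end{example}

In this example each core lies in only finitely many $U_\beta$, and the $\Delta$-system lemma extracts the free family. In a general space that is not first countable at $x$ we get less: a recursion of length $\omega_1$ can make each new neighborhood avoid containing the earlier cores, but it has no control over whether the new core lies inside the earlier neighborhoods.

\begin{lemma}\label{lem:onesided}
Let $r$ be an mL operator on $X$, let $x\in X$ have no countable neighborhood base, and let $\mathcal O$ be a neighborhood base at $x$ consisting of open sets. Then there are $U_\alpha,q_\alpha\in\mathcal O$ $(\alpha<\omega_1)$ such that $q_\alpha$ is a core of $U_\alpha$ along $\{x\}$, and $q_\beta\not\subseteq U_\alpha$ whenever $\beta<\alpha$.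
\end{lemma}

\begin{proof}
Suppose that $U_\beta,q_\beta$ are chosen for $\beta<\alpha$. The countable family $\{q_\beta:\beta<\alpha\}$ of neighborhoods of $x$ is not a neighborhood base at $x$, so some neighborhood $W$ of $x$ contains no $q_\beta$. Choose $U_\alpha\in\mathcal O$ with $U_\alpha\subseteq W$. Then choose $t\in r(\{U_\alpha,X\setminus\{x\}\})$ with $x\in t$, and $q_\alpha\in\mathcal O$ with $q_\alpha\subseteq t$.
\end{proof}

\section{Making a one-sided condition symmetric}\label{sec:sym}

The gap between Lemma~\ref{lem:onesided} and Lemma~\ref{lem:select} is a question about subsets of a set: given $b_\alpha\subseteq a_\alpha$ with $b_\beta\not\subseteq a_\alpha$ for $\beta<\alpha$, is there an uncountable subfamily in which also $b_\alpha\not\subseteq a_\beta$? For subsets of an uncountable set the answer can be no. With $a_\alpha=b_\alpha=[\alpha,\omega_1)$, the tails of Example~\ref{ex:L}, we have $b_\beta\not\subseteq a_\alpha$ but $b_\alpha\subseteq a_\beta$ whenever $\beta<\alpha$. For subsets of a countable set $E$ there is a topology to work with. Identify $P(E)$ with $2^E$ through characteristic functions; the sets $\{a:e\in a\}$ and $\{a:e\notin a\}$ for $e\in E$ are clopen and generate a second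 countable topology. The relation $b\not\subseteq a$ is witnessed by a single point $e\in b\setminus a$, so it is an open condition on $(a,b)$. The free families are then the cliques of an open graph.

\begin{lemma}\label{lem:sym}
Assume $\mathrm{OCA}_{\aleph_1}$. Let $E$ be a countable set and let $b_\alpha\subseteq a_\alpha\subseteq E$ $(\alpha<\omega_1)$ satisfy $b_\beta\not\subseteq a_\alpha$ whenever $\beta<\alpha$. Then there is an uncountable $I\subseteq\omega_1$ with $b_\alpha\not\subseteq a_\beta$ for all distinct $\alpha,\beta\in I$.
\end{lemma}

\begin{proof}
If $\beta<\alpha$, then $b_\beta\subseteq a_\beta$ and $b_\beta\not\subseteq a_\alpha$, so $a_\alpha\ne a_\beta$. Hence the sets $a_\alpha$ are distinct, $E$ is infinite, and $P(E)^2$ is homeomorphic to $2^\omega$; we identify the two. Let $X=\{(a_\alpha,b_\alpha):\alpha<\omega_1\}$, a set of size $\aleph_1$, and let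
\[
G=\bigl\{\bigl((a,b),(a',b')\bigr): b\not\subseteq a'\text{ and }b'\not\subseteq a\bigr\}.
\]
The relation $G$ is symmetric. It is open, being the union over $e,e'\in E$ of the clopen sets defined by $e\in b\setminus a'$ and $e'\in b'\setminus a$. No point of $X$ is related to itself, because $b_\alpha\subseteq a_\alpha$. So $G$ is an open graph on $X$, and the set of indices of an uncountable clique is the required $I$.

By $\mathrm{OCA}_{\aleph_1}$ it suffices to show that $X$ is not a union of countably many independent sets, and for this it suffices to show that no uncountable subset of $X$ is independent. Suppose that $J\subseteq\omega_1$ is uncountable and indexes an independent set: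
\[
b_\alpha\subseteq a_\gamma\quad\text{or}\quad b_\gamma\subseteq a_\alpha\qquad\text{for all }\alpha,\gamma\in J.
\]
The subspace $\{a_\gamma:\gamma\in J\}$ of $P(E)$ is second countable, so there is a countable $C\subseteq J$ such that $\{a_\gamma:\gamma\in C\}$ is dense in it. Choose $\alpha\in J$ with $\alpha>\sup C$. For $\gamma\in C$ we have $\gamma<\alpha$, so $b_\gamma\not\subseteq a_\alpha$ by hypothesis, and independence gives $b_\alpha\subseteq a_\gamma$. The set $\{a\in P(E):b_\alpha\subseteq a\}=\bigcap_{e\in b_\alpha}\{a:e\in a\}$ is closed and contains $a_\gamma$ for all $\gamma\in C$, so it contains $a_\gamma$ for all $\gamma\in J$. Take $\gamma\in J$ with $\gamma>\alpha$. Then $b_\alpha\subseteq a_\gamma$, contrary to the hypothesis.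
\end{proof}

\begin{remark}
The second paragraph of the proof is a ZFC argument: density carries the inclusion $b_\alpha\subseteq a_\gamma$ from indices below $\alpha$, where independence forces it, to indices above $\alpha$, where the hypothesis forbids it. The axiom is used once, and only in the weaker form that an open graph on a set of size $\aleph_1$ has an uncountable clique or an uncountable independent set.
\end{remark}

\section{Countable, separable and network-countable spaces}\label{sec:A}

Lemma~\ref{lem:sym} is about subsets of a countable set. To apply it to open subsets of a space that may be uncountable, we represent them by subsets of a countable set in a way that preserves inclusion. A \emph{countable coding} of a family $\mathcal O$ of open sets is a map $\varphi\colon\mathcal O\to P(E)$, with $E$ countable, such that for all $U,V\in\mathcal O$,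
\[
U\subseteq V\iff\varphi(U)\subseteq\varphi(V).
\]

\begin{proposition}\label{prop:key}
Assume $\mathrm{OCA}_{\aleph_1}$. Let $r$ be an mL operator on $X$, let $F\subseteq X$ be closed, and let $\mathcal O$ be a family of open sets that has a countable coding. Then there are no $U_\alpha,q_\alpha\in\mathcal O$ $(\alpha<\omega_1)$ such that $q_\alpha$ is a core of $U_\alpha$ along $F$ and $q_\beta\not\subseteq U_\alpha$ whenever $\beta<\alpha$.
\end{proposition}

\begin{proof}
Suppose that such sets exist, let $\varphi\colon\mathcal O\to P(E)$ be a countable coding, and put $a_\alpha=\varphi(U_\alpha)$ and $b_\alpha=\varphi(q_\alpha)$. Lemma~\ref{lem:select}(i) gives $b_\alpha\subseteq a_\alpha$, and $b_\beta\not\subseteq a_\alpha$ for $\beta<\alpha$. By Lemma~\ref{lem:sym} there is an uncountable $I$ with $b_\alpha\not\subseteq a_\beta$, that is $q_\alpha\not\subseteq U_\beta$, for all distinct $\alpha,\beta\in I$. This contradicts Lemma~\ref{lem:select}(ii).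
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Let $X$ be a countable mL space, let $x\in X$, and let $\mathcal O$ be the family of all open neighborhoods of $x$. The identity map $\mathcal O\to P(X)$ is a countable coding. If $x$ had no countable neighborhood base, Lemma~\ref{lem:onesided} would give a sequence that Proposition~\ref{prop:key} excludes. So $X$ is first countable, hence second countable, hence metrizable.
\end{proof}

For a separable space with countable dense set $D$ the natural code of $U$ is its trace $U\cap D$. The trace does not determine inclusion between arbitrary open sets: if $p\notin D$, then $X$ and $X\setminus\{p\}$ have the same trace. It does so for \emph{regular open} sets, those $V$ with $V=\operatorname{int}\overline V$.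

\begin{proof}[Proof of Theorem~\ref{thm:A}(c)]
Let $X$ be mL, let $D\subseteq X$ be countable and dense, let $x\in X$, and let $\mathcal O$ be the family of regular open neighborhoods of $x$. It is a neighborhood base at $x$: if $W$ is open and $x\in W$, regularity gives an open $V$ with $x\in V\subseteq\overline V\subseteq W$, and $\operatorname{int}\overline V$ is a regular open set between $V$ and $W$. The map $U\mapsto U\cap D$ is a countable coding of $\mathcal O$. Indeed, let $U,V\in\mathcal O$ and $U\cap D\subseteq V\cap D$. Since $U$ is open and $D$ is dense, $U\subseteq\overline{U\cap D}\subseteq\overline V$, and therefore $U\subseteq\operatorname{int}\overline V=V$; the other implication is immediate. By Lemma~\ref{lem:onesided} and Proposition~\ref{prop:key}, $x$ has a countable neighborhood base.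
\end{proof}

Separability cannot be dropped from (c): the space $L$ of Example~\ref{ex:L} is mL and not first countable.

A space with a countable network is separable (pick a point in each nonempty member of the network), so (c) makes an mL space with a countable network first countable. For (b) we need one countable base for all points, and there may be uncountably many points. Two things change. Proposition~\ref{prop:key} needs a single closed set $F$, so we replace the points by the countably many members of a closed network. Also, a countable family $\{q_\beta:\beta<\alpha\}$ that is not a base only gives a pair $(x,U)$ for which no $\beta$ has $x\in q_\beta\subseteq U$, and this may hold merely because $x\notin q_\beta$. A second member $N$ of the network, containing all the points $x$ and contained in all the cores, removes this possibility.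

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
Second countable spaces are mL by Example~\ref{ex:second}. Conversely, let $r$ be an mL operator on $X$ and let $X$ have a countable network. The closures of its members also form a network: if $x\in U$ with $U$ open, take an open $V$ with $x\in V\subseteq\overline V\subseteq U$ and a member $N$ with $x\in N\subseteq V$; then $x\in\overline N\subseteq U$. So we may fix a countable network $\mathcal N$ of closed sets.

The map $\varphi(U)=\{M\in\mathcal N:M\subseteq U\}$ is a countable coding of the family of all open sets: $U\subseteq V$ implies $\varphi(U)\subseteq\varphi(V)$, and the converse holds because $U=\bigcup\varphi(U)$ for open $U$.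

For $F\in\mathcal N$, $U$ open and $x\in F\subseteq U$, fix a core $q_F(x,U)$ of $U$ along $F$ that contains $x$. For $F,N\in\mathcal N$ let
\[
P_{F,N}=\{(x,U): U\text{ is open},\ x\in F\subseteq U,\ x\in N\subseteq q_F(x,U)\}.
\]
Every pair $(x,U)$ with $U$ open and $x\in U$ lies in some $P_{F,N}$: choose $F\in\mathcal N$ with $x\in F\subseteq U$, and then $N\in\mathcal N$ with $x\in N\subseteq q_F(x,U)$. Say that a family $\mathcal B$ of open sets \emph{serves} $P_{F,N}$ if for every $(x,U)\in P_{F,N}$ there is $B\in\mathcal B$ with $x\in B\subseteq U$. If each $P_{F,N}$ is served by a countable family, then the union of these countably many families is a countable base for $X$.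

Suppose then that some $P_{F,N}$ is served by no countable family. Recursively choose $(x_\alpha,U_\alpha)\in P_{F,N}$ for $\alpha<\omega_1$ and put $q_\alpha=q_F(x_\alpha,U_\alpha)$, as follows: the countable family $\{q_\beta:\beta<\alpha\}$ does not serve $P_{F,N}$, so there is $(x_\alpha,U_\alpha)\in P_{F,N}$ such that no $\beta<\alpha$ has $x_\alpha\in q_\beta\subseteq U_\alpha$. Since $x_\alpha\in N\subseteq q_\beta$ for every $\beta<\alpha$, this means $q_\beta\not\subseteq U_\alpha$ for every $\beta<\alpha$. Proposition~\ref{prop:key} excludes such a sequence, so $X$ is second countable.
\end{proof}

\section{A nonmetrizable example from $\mathfrak b=\omega_1$}\label{sec:C}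

We imitate Example~\ref{ex:L} on a countable set. The regions above the graphs of an $<^*$-increasing sequence of functions decrease only up to finitely many columns, so there is no largest basic neighborhood that fits into a given cover. We show that countably many maximal candidates always suffice, and a countable refinement has room for them.

Assume $\mathfrak b=\omega_1$ and let $\{g_\alpha:\alpha<\omega_1\}$ be an unbounded family. We choose nondecreasing functions $f_\alpha\in\omega^\omega$ by recursion on $\alpha<\omega_1$: list the countable set $\{f_\beta:\beta<\alpha\}\cup\{g_\alpha\}$ as $h_0,h_1,\dots$, with repetitions if necessary, and put $f_\alpha(n)=1+\max\{h_i(j):i,j\le n\}$. Then $f_\alpha$ is nondecreasing and $h_i(n)<f_\alpha(n)$ for $n\ge i$. Thus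
\begin{equation}\label{eq:scale}
f_\beta<^*f_\alpha\ \text{ for }\beta<\alpha,\qquad g_\alpha<^*f_\alpha\ \text{ for all }\alpha .
\end{equation}
For every uncountable $A\subseteq\omega_1$ the family $\{f_\alpha:\alpha\in A\}$ is unbounded: if $g$ bounded it, then for each $\beta$ we could pick $\alpha\in A$ above $\beta$ and get $g_\beta\le^*f_\beta\le^*f_\alpha\le^*g$.

The following lemma is due to Todor\v{c}evi\'c. It turns domination almost everywhere into domination everywhere for one pair in each uncountable set. Density makes $f_\gamma$ and $f_\alpha$ agree on an initial segment, an intermediate function $f_\delta$ compares them on a tail, and the finite interval that remains is handled by taking $f_\alpha$ very large at its left end.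

\begin{lemma}\label{lem:tod}
For every uncountable $A\subseteq\omega_1$ there are $\gamma<\alpha$ in $A$ with $f_\gamma\le f_\alpha$.
\end{lemma}

\begin{proof}
The space $\omega^\omega$ has the countable base of sets $\{f:f\restriction k=t\}$, $k<\omega$, $t\in\omega^k$. Choose a countable $D\subseteq A$ such that $\{f_\gamma:\gamma\in D\}$ is dense in $\{f_\alpha:\alpha\in A\}$, and choose $\delta\in A$ with $\delta>\sup D$. For each $\alpha\in A$ above $\delta$ there is $n_\alpha$ with $f_\delta(j)\le f_\alpha(j)$ for $j\ge n_\alpha$. There are only countably many possible pairs $(n_\alpha,f_\alpha\restriction n_\alpha)$, so there are $n$ and an uncountable $A'\subseteq A\setminus(\delta+1)$ such that $f_\alpha\restriction n$ is the same for all $\alpha\in A'$, and $f_\delta(j)\le f_\alpha(j)$ for all $\alpha\in A'$ and $j\ge n$.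

Since $\{f_\alpha:\alpha\in A'\}$ is unbounded, the set $\{f_\alpha(k):\alpha\in A'\}$ is infinite for some $k$; otherwise its maximum, as a function of $k$, would be a bound. Let $k$ be the least such number. Then $k\ge n$, and only finitely many sequences occur as $f_\alpha\restriction k$ with $\alpha\in A'$. So there is $t\in\omega^k$ such that $\{f_\alpha(k):\alpha\in A',\ f_\alpha\restriction k=t\}$ is infinite. By density there is $\gamma\in D$ with $f_\gamma\restriction k=t$. Since $\gamma<\delta$, there is $m\ge k$ with $f_\gamma(j)\le f_\delta(j)$ for $j\ge m$. Choose $\alpha\in A'$ with $f_\alpha\restriction k=t$ and $f_\alpha(k)\ge f_\gamma(m)$. Then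
\begin{itemize}
\item for $j<k$: $f_\gamma(j)=t(j)=f_\alpha(j)$;
\item for $k\le j\le m$: $f_\gamma(j)\le f_\gamma(m)\le f_\alpha(k)\le f_\alpha(j)$, since both functions are nondecreasing;
\item for $j\ge m$: $f_\gamma(j)\le f_\delta(j)\le f_\alpha(j)$, since $j\ge m\ge k\ge n$.
\end{itemize}
So $f_\gamma\le f_\alpha$, and $\gamma<\delta<\alpha$.
\end{proof}

The regions above the graphs of the $f_\alpha$ need not be closed under finite intersections and need not separate points, so we add all finite modifications. Let
\[
B=\{f\in\omega^\omega: f=^*f_\alpha\text{ for some }\alpha<\omega_1\}.
\]
The set $B$ is closed under pointwise maximum: if $f=^*f_\alpha$, $g=^*f_\beta$ and $\alpha\le\beta$, then $\max(f,g)=^*f_\beta$ by \eqref{eq:scale}.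

\begin{lemma}\label{lem:dagger}
Every $C\subseteq B$ has a countable subset $C'$ such that for every $f\in C$ there is $g\in C'$ with $g\le f$.
\end{lemma}

\begin{proof}
Suppose that $C$ has no such subset. Recursively choose $c_\xi\in C$ $(\xi<\omega_1)$ with $c_\eta\not\le c_\xi$ for all $\eta<\xi$; this is possible because $\{c_\eta:\eta<\xi\}$ fails as $C'$. The $c_\xi$ are distinct. Let $c_\xi=^*f_{\alpha(\xi)}$. Each $f_\alpha$ has only countably many finite modifications, so for each $\beta<\omega_1$ only countably many $\xi$ have $\alpha(\xi)\le\beta$. A recursion of length $\omega_1$ therefore gives an uncountable set of $\xi$ on which $\xi\mapsto\alpha(\xi)$ is strictly increasing. For each such $\xi$ there is $n_\xi$ with $c_\xi(j)=f_{\alpha(\xi)}(j)$ for $j\ge n_\xi$. Fixing the pair $(n_\xi,c_\xi\restriction n_\xi)$, we obtain an uncountable $\Xi\subseteq\omega_1$, a number $n$ and $s\in\omega^n$ such that $\xi\mapsto\alpha(\xi)$ is strictly increasing on $\Xi$, and $c_\xi\restriction n=s$ and $c_\xi(j)=f_{\alpha(\xi)}(j)$ for all $\xi\in\Xi$ and $j\ge n$. Lemma~\ref{lem:tod}, applied to $\{\alpha(\xi):\xi\in\Xi\}$, gives $\eta<\xi$ in $\Xi$ with $f_{\alpha(\eta)}\le f_{\alpha(\xi)}$. Then $c_\eta$ and $c_\xi$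 agree below $n$ and $c_\eta(j)\le c_\xi(j)$ for $j\ge n$, so $c_\eta\le c_\xi$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $X=(\omega\times\omega)\cup\{\infty\}$, and for $f\in\omega^\omega$ let
\[
W_f=\{\infty\}\cup\{(n,m):m\ge f(n)\}.
\]
Then $W_f\cap W_g=W_{\max(f,g)}$, and
\begin{equation}\label{eq:W}
W_g\subseteq W_f\iff f\le g ,
\end{equation}
where the implication from left to right follows from $(n,g(n))\in W_g$. Declare the points of $\omega\times\omega$ isolated and let the sets $W_f$ with $f\in B$ form a neighborhood base at $\infty$; this defines a topology because $B$ is closed under maximum. For each $(n,m)$ some $f\in B$ has $f(n)>m$, so $W_f$ and $\{(n,m)\}$ are disjoint open sets. Hence $X$ is Hausdorff and the isolated singletons are clopen. Each $W_f$ with $f\in B$ is clopen as well, since its complement consists of isolated points. A Hausdorff space with a base of clopen sets is Tychonoff.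

\emph{$X$ is not first countable at $\infty$.} Otherwise there is a neighborhood base $\{W_{c_i}:i<\omega\}$ at $\infty$ with $c_i\in B$, say $c_i=^*f_{\alpha_i}$. Take $\beta>\sup_i\alpha_i$. Some $W_{c_i}$ is contained in $W_{f_\beta}$, so $f_\beta\le c_i=^*f_{\alpha_i}<^*f_\beta$ by \eqref{eq:W} and \eqref{eq:scale}, which is impossible. Thus $X$ is not metrizable.

\emph{$X$ is mL.} For an open cover $\mathcal U$ let $C_{\mathcal U}$ be the set of $f\in B$ such that $W_f$ is contained in a member of $\mathcal U$. It is nonempty, because some member of $\mathcal U$ is a neighborhood of $\infty$. Choose a countable $C'_{\mathcal U}\subseteq C_{\mathcal U}$ as in Lemma~\ref{lem:dagger}; it is nonempty too. Put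
\[
r(\mathcal U)=\{W_g:g\in C'_{\mathcal U}\}\cup\{\{z\}:z\in\omega\times\omega\}.
\]
This is a countable open cover that refines $\mathcal U$. Let $\mathcal V\prec\mathcal U$. Then $C_{\mathcal V}\subseteq C_{\mathcal U}$, so for each $g\in C'_{\mathcal V}$ there is $g'\in C'_{\mathcal U}$ with $g'\le g$, that is $W_g\subseteq W_{g'}$. The singletons belong to both $r(\mathcal V)$ and $r(\mathcal U)$. Hence $r(\mathcal V)\prec r(\mathcal U)$.
\end{proof}

\begin{remark}
The same sets show that the conclusion of Lemma~\ref{lem:sym} fails when $\mathfrak b=\omega_1$. Take $E=X$ and $a_\alpha=b_\alpha=W_{f_\alpha}$. If $\beta<\alpha$, then $f_\alpha\not\le f_\beta$, so $b_\beta\not\subseteq a_\alpha$ by \eqref{eq:W}. By Lemma~\ref{lem:tod}, every uncountable $I$ contains $\gamma<\alpha$ with $b_\alpha\subseteq a_\gamma$. So some assumption beyond ZFC is needed in Lemma~\ref{lem:sym}.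
\end{remark}

\begin{remark}
Let $S$ be the sequential fan, that is, the same set $(\omega\times\omega)\cup\{\infty\}$ with all $W_g$, $g\in\omega^\omega$, as basic neighborhoods of $\infty$. It is not first countable: given $c_i\in\omega^\omega$ $(i<\omega)$, the function $g(i)=c_i(i)+1$ satisfies $W_{c_i}\not\subseteq W_g$ for all $i$. So $S$ is not mL under $\mathrm{OCA}_{\aleph_1}$. Under CH we may let $\{g_\alpha:\alpha<\omega_1\}$ enumerate $\omega^\omega$. Then $\max(g_\alpha,f_\alpha)=^*f_\alpha$ lies in $B$, so every $W_{g_\alpha}$ contains some $W_f$ with $f\in B$, and the space $X$ above is $S$. Thus $S$ is mL under CH, and ZFC does not decide whether this one space is mL.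
\end{remark}

\section{The consistency of $\mathrm{OCA}_{\aleph_1}$}\label{sec:B}

The proof follows Todor\v{c}evi\'c's method. Under CH, every open graph that is not a countable union of independent sets acquires an uncountable clique in a ccc forcing extension. A finite support iteration of length $\omega_2$ treats all graphs on sets of size at most $\aleph_1$, and CH holds at every intermediate stage.

A poset is \emph{ccc} if every antichain (set of pairwise incompatible conditions) is countable. Forcing with a ccc poset preserves all cardinals, in particular $\omega_1$ and $\omega_2$. For a finite binary sequence $s\in2^{<\omega}$ let $[s]=\{x\in2^\omega:s\subseteq x\}$; these countably many sets are the \emph{basic open sets} of $2^\omega$.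

\subsection*{Adding one clique}

Let $G$ be an open graph on $X$. The natural poset consists of the finite cliques in $X$ ordered by reverse inclusion; two conditions are compatible exactly when their union is a clique. This poset need not be ccc: an uncountable independent set $Z$ gives the uncountable antichain $\{\{z\}:z\in Z\}$. So we use only cliques inside a set $Y=\{y_\alpha:\alpha<\omega_1\}\subseteq X$ that has no uncountable independent subset. The closure in $X$ of an independent set is independent, because the complement of $G$ is closed, and under CH there are only $\aleph_1$ closed subsets of $X$. It therefore suffices to let $y_\alpha$ avoid the first $\alpha$ closed independent sets, which is possible when $X$ is not a countable union of independent sets.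

This takes care of antichains of singletons. For two-element conditions $\{u,v\}$, $\{u',v'\}$ incompatibility reduces, after thinning, to ``$(u,u')\notin G$ or $(v,v')\notin G$''. This is a closed condition, so it passes to the closure $F\subseteq X^2$ of the set of pairs $(u,v)$. We arrange that $v$ avoids the section $F_u=\{z:(u,z)\in F\}$ whenever this section is independent. As $v\in F_u$, the section contains an edge, and the ends of such edges can be substituted for the second coordinates, which reduces the problem to the first coordinates. The general case is an induction on the length of the tuples.

\begin{proposition}\label{prop:clique}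
Assume CH. Let $G$ be an open graph on $X\subseteq2^\omega$ such that $X$ is not a union of countably many independent sets. Then there is a ccc poset of size at most $\aleph_1$ that forces $X$ to contain an uncountable clique.
\end{proposition}

\begin{proof}
\emph{The set $Y$.} Each $X^n$ is second countable, so it has at most $2^\omega=\aleph_1$ closed subsets. List all closed subsets of all the spaces $X^n$ $(1\le n<\omega)$ as $\{F_\xi:\xi<\omega_1\}$, with repetitions if necessary. For $F\subseteq X^n$ and $\bar y\in X^{n-1}$ let $F_{\bar y}=\{z\in X:(\bar y,z)\in F\}$; for $n=1$ the tuple $\bar y$ is empty and $F_{\bar y}=F$. Recursively choose $y_\alpha\in X$ $(\alpha<\omega_1)$ outside all of the following sets: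
\begin{itemize}
\item the singletons $\{y_\beta\}$ with $\beta<\alpha$;
\item those sections $(F_\xi)_{\bar y}$ that are independent, where $\xi<\alpha$ and $\bar y$ is a tuple of the appropriate length with entries from $\{y_\beta:\beta<\alpha\}$.
\end{itemize}
These are countably many independent sets, so they do not cover $X$. Let $Y=\{y_\alpha:\alpha<\omega_1\}$. The $y_\alpha$ are distinct, and we call a tuple $p=(p(1),\dots,p(n))\in Y^n$ \emph{increasing} if the indices of its entries increase. For $n\ge1$, a family $\mathcal F\subseteq Y^n$ is \emph{bad} if it is uncountable, consists of increasing tuples, no two distinct members have an entry in common, and for all distinct $p,p'\in\mathcal F$ there is $i$ with $(p(i),p'(i))\notin G$.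

\emph{There is no bad family.} Otherwise take a bad $\mathcal F\subseteq Y^n$ with $n$ least possible, and let $F=F_\xi$ be its closure in $X^n$. The set of $(p,p')\in X^n\times X^n$ such that $(p(i),p'(i))\notin G$ for some $i$ is a finite union of closed sets, hence closed. It contains $\mathcal F\times\mathcal F$, the pairs $(p,p)$ included because $(p(1),p(1))\notin G$. So it contains the closure $F\times F$ of $\mathcal F\times\mathcal F$:
\begin{equation}\label{eq:star}
\text{for all }p,p'\in F\text{ there is }i\text{ with }(p(i),p'(i))\notin G .
\end{equation}

If $n=1$, then \eqref{eq:star} says that $F_\xi$ is independent, so $y_\alpha\notin F_\xi$ for $\alpha>\xi$. Then $\mathcal F\subseteq\{y_\alpha:\alpha\le\xi\}$ is countable, a contradiction.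

Let $n\ge2$, and write each $p\in\mathcal F$ as $p=(\bar p,y_{\alpha})$ with $\alpha=\alpha(p)$. The last entries of distinct members of $\mathcal F$ differ, so $\alpha(p)>\xi$ for all but countably many $p$. For such $p$, the entries of $\bar p$ have indices below $\alpha(p)$ and $y_{\alpha(p)}\in F_{\bar p}$, so by the choice of $y_{\alpha(p)}$ the section $F_{\bar p}$ is not independent. Pick $z_p,w_p\in F_{\bar p}$ with $(z_p,w_p)\in G$, and basic open sets $W\ni z_p$ and $W'\ni w_p$ with $W\times W'\subseteq G$. One pair $W,W'$ works for all $p$ in an uncountable $\mathcal F'\subseteq\mathcal F$. The family $\{\bar p:p\in\mathcal F'\}\subseteq Y^{n-1}$ is uncountable and consists of increasing tuples, no two with a common entry. By the minimality of $n$ it is not bad, so there are distinct $p,p'\in\mathcal F'$ with $(p(i),p'(i))\in G$ for all $i\le n-1$. The tuples $(\bar p,z_p)$ and $(\bar p',w_{p'})$ belong to $F$, and their last entries satisfy $(z_p,w_{p'})\in W\times W'\subseteq G$. This contradicts \eqref{eq:star}.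

\emph{The poset $H$ of finite cliques contained in $Y$, ordered by reverse inclusion, is ccc.} Suppose that $H$ has an uncountable antichain. By the $\Delta$-system lemma we may assume that any two of its members intersect in the same set $R$, and by further thinning that all sets $h\setminus R$, for $h$ in the antichain, have the same size $n$. Distinct members have distinct $h\setminus R$, so $n\ge1$. Enumerate $h\setminus R$ as an increasing tuple $p_h$. Since $h$ is a finite clique and $G$ is open, there are basic open sets $U_i\ni p_h(i)$ with $U_i\times U_j\subseteq G$ for $i\ne j$; thin the antichain so that $U_1,\dots,U_n$ are the same for all $h$. Let $h\ne h'$ be in the antichain. Then $h\cup h'$ is not a clique, so it has two distinct elements not related by $G$. They are not both in $h$ and not both in $h'$, so one is $p_h(i)$ and the other is $p_{h'}(j)$ for some $i,j$. If $i\ne j$, then $(p_h(i),p_{h'}(j))\in U_i\times U_j\subseteq G$; hence $i=j$. So the tuples $p_h$ form a bad family, a contradiction.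

\emph{A condition below which the generic clique is uncountable.} Call $h\in H$ \emph{stuck} if there is $\beta<\omega_1$ such that $h\cup\{y_\alpha\}$ is not a clique for any $\alpha>\beta$. Suppose that every condition has a stuck extension, and let $A$ be a maximal antichain of stuck conditions. Every condition is compatible with a member of $A$, because its stuck extension is. As $A$ is countable, one $\beta<\omega_1$ witnesses that all members of $A$ are stuck. The condition $\{y_{\beta+1}\}$ is compatible with some $h\in A$, so $h\cup\{y_{\beta+1}\}$ is a clique, a contradiction. Hence there is $h_0\in H$ such that no $h\in H$ with $h\supseteq h_0$ is stuck.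

Let $Q=\{h\in H:h\supseteq h_0\}$. It has size at most $\aleph_1$, and it is ccc because members of $Q$ that are compatible in $H$ have their union in $Q$. For each $\beta<\omega_1$ the set of $h\in Q$ that contain some $y_\alpha$ with $\alpha>\beta$ is dense in $Q$. If $\mathcal G\subseteq Q$ is a generic filter, then $\bigcup\mathcal G$ is a clique, since any two of its points lie in a common member of $\mathcal G$, and it contains $y_\alpha$ for cofinally many $\alpha<\omega_1$. Since $\omega_1$ is preserved, $\bigcup\mathcal G$ is uncountable in the extension.
\end{proof}

\subsection*{The iteration}

An instance of $\mathrm{OCA}_{\aleph_1}$ in the final model must be recognized at an intermediate stage and must mean the same thing there. For this purpose we describe instances by codes that enumerate $X$ in length $\omega_1$ and list basic boxes for $G$.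

Let $\Lambda$ be the disjoint union of $\omega_1\times\omega$ and $2^{<\omega}\times2^{<\omega}$, so $|\Lambda|=\aleph_1$. A subset $T\subseteq\Lambda$ is a pair $(e,c)$ with $e\subseteq\omega_1\times\omega$ and $c\subseteq2^{<\omega}\times2^{<\omega}$. Let $x_\xi\in2^\omega$ be the characteristic function of $\{n:(\xi,n)\in e\}$, and put
\[
X_T=\{x_\xi:\xi<\omega_1\},\qquad G_T=\bigcup_{(s,t)\in c}[s]\times[t].
\]
Call $T$ a \emph{task} if $c$ is symmetric and there are no $\xi<\omega_1$ and $(s,t)\in c$ with $s\subseteq x_\xi$ and $t\subseteq x_\xi$. We use two observations.
\begin{itemize}
\item[(T1)] If $T$ is a task, then $G_T$ is an open graph on $X_T$. Conversely, if $G$ is an open graph on a nonempty $X\subseteq2^\omega$ with $|X|\le\aleph_1$, then $(X,G)=(X_T,G_T)$ for some task $T$: let $e$ come from an enumeration of $X$ in length $\omega_1$, with repetitions if necessary, and let $c=\{(s,t):[s]\times[t]\subseteq G\}$.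
\item[(T2)] Let $M'$ be a forcing extension of $M$ with the same $\omega_1$, and let $T\in M$, $T\subseteq\Lambda$. Then $\Lambda$ and $X_T$ are the same in $M$ and $M'$; $T$ is a task in $M$ if and only if it is a task in $M'$; and $G_T\cap(X_T\times X_T)$ is the same in $M$ and $M'$, since $(x,y)\in G_T$ means that $s\subseteq x$ and $t\subseteq y$ for some $(s,t)\in c$. All quantifiers in these definitions range over $\omega_1$, $\omega$, $e$ and $c$. Consequently a set $Z\subseteq X_T$ in $M$ is a clique, or independent, in $M$ if and only if it is so in $M'$.
\end{itemize}

We recall the facts about finite support iterations $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ with direct limit $P_{\omega_2}$ that we need. We assume that $P_\alpha$ forces $\dot Q_\alpha$ to be a ccc poset whose underlying set is a subset of $\omega_1$ with largest condition $0$. For a $P_{\omega_2}$-generic filter $\mathcal G$ over $V$ let $\mathcal G_\alpha=\{p\restriction\alpha:p\in\mathcal G\}$ and $M_\alpha=V[\mathcal G_\alpha]$ for $\alpha\le\omega_2$.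
\begin{itemize}
\item[(I1)] Each $P_\alpha$, $\alpha\le\omega_2$, is ccc, so all $M_\alpha$ have the same cardinals as $V$. For $\beta\le\alpha$, the filter $\mathcal G_\beta$ is $P_\beta$-generic and $M_\alpha$ is a forcing extension of $M_\beta$. The model $M_{\alpha+1}$ is a generic extension of $M_\alpha$ by the poset $Q_\alpha$ that $\dot Q_\alpha$ names. If $p\in P_{\omega_2}$ has support contained in $\beta$, then $p\in\mathcal G$ if and only if $p\restriction\beta\in\mathcal G_\beta$.
\item[(I2)] The set $D_\alpha$ of $p\in P_\alpha$ such that each coordinate in the support of $p$ is the canonical name $\check\eta$ of an ordinal $\eta<\omega_1$ is dense in $P_\alpha$. This follows by induction on $\alpha$: at a successor step extend $p\restriction\alpha$ to decide the last coordinate and then extend into $D_\alpha$; at a limit step the support is bounded. For $\alpha<\omega_2$ a member of $D_\alpha$ is given by a finite partial function from $\alpha$ to $\omega_1$, so $|D_\alpha|\le\aleph_1$.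
\item[(I3)] For a set $\Sigma\in V$, call $\tau$ a \emph{simple $P_\alpha$-name over $\Sigma$} if $\tau=\bigcup_{\sigma\in\Sigma}\{\check\sigma\}\times A_\sigma$ with each $A_\sigma\subseteq D_\alpha$ countable. Every subset of $\Sigma$ in $M_\alpha$ is the value of such a name: given any name $\dot S$ for it, let $A_\sigma$ be a maximal antichain of conditions in $D_\alpha$ that force $\check\sigma\in\dot S$; it is countable because $P_\alpha$ is ccc.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Start with a ground model $V$ in which $2^\omega=\omega_1$ and $2^{\omega_1}=\omega_2$, for instance $V=L$. For any iteration as above, three consequences follow.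

First, $M_\alpha$ satisfies CH for $\alpha<\omega_2$. The set $D_\alpha$ has at most $\aleph_1^{\aleph_0}=\aleph_1$ countable subsets, so there are at most $\aleph_1^{\aleph_0}=\aleph_1$ simple $P_\alpha$-names over $\omega$.

Second, for $\beta<\omega_2$ there are at most $\aleph_1^{\aleph_1}=2^{\aleph_1}=\aleph_2$ simple $P_\beta$-names over $\Lambda$. As soon as $P_\beta$ is defined, we list them as $\langle\tau_{\beta,\gamma}:\gamma<\omega_2\rangle$, with repetitions if necessary.

Third, every $T\subseteq\Lambda$ in $M_{\omega_2}$ is the value of some $\tau_{\beta,\gamma}$ under $\mathcal G_\beta$. A simple $P_{\omega_2}$-name for $T$ involves at most $\aleph_1$ conditions, each with finite support, so all supports are contained in some $\beta<\omega_2$. Restricting these conditions to $\beta$ gives a simple $P_\beta$-name over $\Lambda$, and by (I1) its value under $\mathcal G_\beta$ is $T$.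

Fix a surjection $\pi\colon\omega_2\to\omega_2\times\omega_2$ such that $\pi(\alpha)=(\beta,\gamma)$ implies $\beta\le\alpha$. (Take a map $\rho\colon\omega_2\to\omega_2\times\omega_2$ that assumes each value cofinally often; let $\pi(\alpha)=\rho(\alpha)$ if the first coordinate of $\rho(\alpha)$ is at most $\alpha$, and $\pi(\alpha)=(0,0)$ otherwise.) Define the iteration by recursion. Given $P_\alpha$, let $\pi(\alpha)=(\beta,\gamma)$. In $M_\alpha$ let $T_\alpha$ be the value of $\tau_{\beta,\gamma}$ under $\mathcal G_\beta$. If, in $M_\alpha$, the set $T_\alpha$ is a task and $X_{T_\alpha}$ is not a union of countably many independent sets, let $Q_\alpha$ be an isomorphic copy, on a subset of $\omega_1$ with largest condition $0$, of a poset given by Proposition~\ref{prop:clique}, which applies because CH holds in $M_\alpha$. Otherwise let $Q_\alpha=\{0\}$. By the maximum principle there is a name $\dot Q_\alpha$ that $P_\alpha$ forces to satisfy this description.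

We verify $\mathrm{OCA}_{\aleph_1}$ in $M_{\omega_2}$. Let $G$ be an open graph on $X\subseteq2^\omega$ with $|X|\le\aleph_1$; we may assume $X\ne\emptyset$. By (T1) there is a task $T\in M_{\omega_2}$ with $(X,G)=(X_T,G_T)$. It is the value of some $\tau_{\beta,\gamma}$, and $(\beta,\gamma)=\pi(\alpha)$ for some $\alpha$, so $T=T_\alpha\in M_\alpha$. By (T2), $T$ is a task in $M_\alpha$. If in $M_\alpha$ the set $X_T$ is a union of countably many independent sets, then the same sets are independent in $M_{\omega_2}$ by (T2), and they cover $X$. Otherwise $M_{\alpha+1}$ contains an uncountable clique $Z\subseteq X_T$. By (T2) it is a clique in $M_{\omega_2}$, and it is uncountable there because $M_{\alpha+1}$ and $M_{\omega_2}$ have the same $\omega_1$. So $M_{\omega_2}$ satisfies $\mathrm{OCA}_{\aleph_1}$, and by Theorem~\ref{thm:A}(a) every countable mL space in $M_{\omega_2}$ is metrizable.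
\end{proof}

\begin{remark}
The bound $|X|\le\aleph_1$ in the axiom is used only to capture $X$ by a code $T\subseteq\Lambda$, which appears at a stage $\alpha<\omega_2$ where CH, and with it Proposition~\ref{prop:clique}, is available. The proof of Lemma~\ref{lem:sym} applies the axiom to a set indexed by $\omega_1$, so this fragment is all that Theorem~\ref{thm:A} needs.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On monotone Lindel\"ofness of countable spaces},
\texttt{https://cmuc.karlin.mff.cuni.cz/pdf/cmuc0801/levmatve.pdf}.

\bibitem{Tod}
Todor\v{c}evi\'c, \emph{Partition Problems in Topology}, Contemp. Math. 84, AMS, 1989.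

\end{thebibliography}
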